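# Gröbner cones in corank three with arbitrarily many facets

## 1. A facet count that seems to depend only on the corank

Fix an integer matrix $A$ and consider the integer programs "minimize $c\cdot x$ subject to $Ax=b$, $x\ge 0$, $x$ integral", for all right-hand sides $b$ at once. If the cost vector $c$ moves a little, the optimal solutions do not change. The set of costs $c'$ that lead to the same optimal solutions as $c$ is, up to closure, a polyhedral cone. How many walls does this cone have?

The first guess is that the answer is controlled by the number of degrees of freedom of the problem, the dimension $n-d$ of the kernel of $A$. The two smallest cases even suggest the exact value $n-d$. We first make the question precise, then test this guess.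

**Setting.** Throughout, $A$ is a $d\times n$ integral matrix of rank $d$, and every fiber $\{x\in\mathbf N^n: Ax=b\}$, $b\in\mathbf Z^d$, is finite; equivalently, $\{x\in\mathbf R^n_{\ge0}:Ax=0\}=\{0\}$. The number $m=n-d$ is the *corank* of $A$. We write $L=\ker A\cap\mathbf Z^n$ and let $L_{\mathbf R}=\ker A\subset \mathbf R^n$ be its real span, of dimension $m$. Finiteness of fibers gives $L\cap\mathbf N^n=\{0\}$. A cost $c\in\mathbf R^n$ is *generic* if $c\cdot g\ne0$ for all $g\in L\setminus\{0\}$. For generic $c$, two different points of one fiber have different costs, so every nonempty fiber has a unique point of least cost, its *optimal* point.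

**Toric ideal and initial ideal.** Let $k$ be a field and $I_A=\langle x^u-x^v: u,v\in\mathbf N^n,\ Au=Av\rangle\subset k[x_1,\dots,x_n]$. For a polynomial $f\neq0$ let $in_c(f)$ be the sum of its terms of largest $c$-cost, and let $in_c(I_A)$ be the span of all $in_c(f)$, $0\ne f\in I_A$. For generic $c$ this is a monomial ideal, and
$$x^u\in in_c(I_A)\iff u \text{ is not optimal in its fiber.}\tag{1}$$
Here is why. A monomial times a binomial $x^u-x^v$ with $Au=Av$ has the same form, so $I_A$ is the linear span of such binomials. Hence $f\in I_A$ exactly when, for each fiber, the coefficients of $f$ on the monomials of that fiber sum to zero. Split $f$ into the parts supported on single fibers; each part lies in $I_A$. Inside one fiber all costs differ, so $in_c(f)$ is a sum of leading terms of such parts, and $in_c(I_A)$ is spanned by the leading monomials of elements supported on one fiber. Such an element has at least two terms, so its most expensive monomial is not optimal. Conversely, if $u$ is not optimal and $v$ is the optimum of its fiber, then $x^u-x^v\in I_A$ has leading monomial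 $x^u$. Monomials outside $in_c(I_A)$ are called *standard*.

**Reduced Gröbner basis.** Recall that the reduced Gröbner basis has one element for each minimal generator $x^u$ of $in_c(I_A)$, namely $x^u$ minus its normal form, the unique combination of standard monomials congruent to $x^u$ modulo $I_A$. By (1) the normal form is $x^v$ with $v$ the optimum of the fiber of $u$. We identify $x^u-x^v$ with the vector $u-v\in L$, so
$$\mathcal G_c=\{u-v:\ x^u \text{ a minimal generator of } in_c(I_A),\ v \text{ optimal in the fiber of } u\}.\tag{2}$$
In particular $c\cdot g>0$ for $g\in\mathcal G_c$.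

**Gröbner cone.** For generic $c$ put $\mathcal K_c=\{x\in\mathbf R^n: g\cdot x\ge0\text{ for all }g\in\mathcal G_c\}$. These are the maximal cones of the Gröbner fan of $A$. The *state polytope* $St(A)$ is the Minkowski integral $\int_b P^I_b\,db$ of the polytopes $P_b^I=\mathrm{conv}\{x\in\mathbf N^n:Ax=b\}$; it can be realized as a finite Minkowski sum of such polytopes. Its normal fan is the Gröbner fan. So the cones $\mathcal K_c$ are the normal cones at the vertices of $St(A)$, and the number of facets of $\mathcal K_c$ is the valency (number of incident edges) of the corresponding vertex.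

The following conjecture comes from the work "Variation of Cost" (https://typeset.io/pdf/variation-of-cost-functions-in-integer-programming-2fdw4hv6wd.pdf).

**Conjecture.** There is a function $f:\mathbf N\to\mathbf N$ such that for every $A$ as above and every generic $c$, the cone $\mathcal K_c$ has at most $f(n-d)$ facets.

**Test in corank 1.** Let $A=(1\ \ 1)$. The fiber of $b\ge 0$ consists of the points $(i,b-i)$, $0\le i\le b$. If $c_1>c_2$, the optimum is $(0,b)$, so $in_c(I_A)=\langle x_1\rangle$, $\mathcal G_c=\{(1,-1)\}$ and $\mathcal K_c=\{x_1\ge x_2\}$ has one facet. The polytopes $P_b^I$ are segments (a point for $b=0$), $St(A)$ is a segment, and each of its two vertices has valency $1$.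

**Test in corank 2.** Let
$$A=\begin{pmatrix}1&1&1&1\\0&1&2&3\end{pmatrix},\qquad c=(1,0,0,\sqrt2).$$
The lattice $L$ has basis $(1,-2,1,0),(0,1,-2,1)$, with costs $1$ and $\sqrt2$, so $c$ is generic. The binomials $x_1x_3-x_2^2$, $x_1x_4-x_2x_3$, $x_2x_4-x_3^2$ lie in $I_A$ and have leading terms $x_1x_3,\ x_1x_4,\ x_2x_4$ (the cost differences are $1$, $1+\sqrt2$, $\sqrt2$). The monomials divisible by none of these are $x_1^ix_2^j$, $x_2^jx_3^k$, $x_3^kx_4^l$. In the fiber of $b=(N,w)$ with $0\le w\le 3N$ there is exactly one of them: of the first kind for $0\le w\le N$, of the second for $N\le w\le 2N$, of the third for $2N\le w\le 3N$, agreeing at the overlaps $x_2^N$ and $x_3^N$. So these are the optimal points, and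
$$\mathcal G_c=\{(1,-2,1,0),\ (1,-1,-1,1),\ (0,1,-2,1)\}.$$
The middle vector is the sum of the other two, so its inequality is redundant. Three binomials, but $\mathcal K_c$ has two facets.

So the guess passes: one facet in corank 1, two in corank 2. We shall see at once that these two values are forced by dimension. From corank 3 on the guess is wrong, and so is the conjecture.

**Theorem 1.** For every integer $r\ge1$ there are a matrix $A$ with $n=2r+5$ columns, rank $d=2r+2$ (corank $3$) and finite fibers, and a generic $c$, such that $\mathcal K_c$ has exactly $r+3=(n+1)/2$ facets. Hence no function $f$ as in the Conjecture exists.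

**Theorem 2.** Let $F_m$ be the set of numbers of facets of Gröbner cones over all $A$ of corank $m$ and all generic $c$. Then $F_1=\{1\}$, $F_2=\{2\}$, and $F_m=\{m,m+1,m+2,\dots\}$ for every $m\ge3$. So the facet number is bounded in a fixed corank $m\ge1$ exactly when $m\le2$.

## 2. Facets of $\mathcal K_c$ as extreme rays of a cone in the kernel lattice

The cone $\mathcal K_c$ lives in $\mathbf R^n$, and $n$ is not bounded. We pass to a dual cone in the $m$-dimensional space $L_{\mathbf R}$, and describe it without mentioning minimal generators. Let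
$$D=\operatorname{cone}\{u-v:\ v\text{ optimal},\ u\in\mathbf N^n\text{ in the fiber of }v\}\subset L_{\mathbf R}.$$

**Proposition 3.** Let $c$ be generic. Then $\operatorname{cone}(\mathcal G_c)=D$; the cone $D$ is pointed and has full dimension $m$ in $L_{\mathbf R}$; and the number of facets of $\mathcal K_c$ equals the number of extreme rays of $D$.

**Step 1: $\operatorname{cone}(\mathcal G_c)=D$.** The inclusion "$\subseteq$" is (2). For "$\supseteq$" take $u$ in the fiber of an optimal $v$. If $u\ne v$, then by (1) $x^u$ is divisible by a minimal generator $x^{u'}$ of $in_c(I_A)$. Let $g=u'-v'$ be the corresponding element of $\mathcal G_c$. Then $u-g=(u-u')+v'\ge0$ lies in the same fiber and has smaller cost. Repeat. The fiber is finite and the cost strictly decreases, so the process stops, necessarily at $v$. Hence $u-v$ is a sum of elements of $\mathcal G_c$.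

**Step 2: $D$ is pointed and spans $L_{\mathbf R}$.** The functional $c$ is positive on the finite set $\mathcal G_c$, hence on $D\setminus\{0\}$, so $D$ contains no line. For $l\in L$ write $l=l^+-l^-$ with $l^\pm\in\mathbf N^n$ the positive and negative parts. Both lie in one fiber; let $v$ be its optimum. Then $l=(l^+-v)-(l^--v)$ is a difference of elements of $D$.

**Step 3: duality.** Let $\pi:\mathbf R^n\to(L_{\mathbf R})^*$ send $x$ to the functional $l\mapsto l\cdot x$. It is surjective, because a functional on the subspace $L_{\mathbf R}$ extends to $\mathbf R^n$. By Step 1, $\mathcal K_c=\pi^{-1}(D^*)$, where $D^*$ is the cone of functionals that are nonnegative on $D$. Preimage under a surjective linear map is a bijection on facets. Since $D$ is pointed, polyhedral and of full dimension, the facets of $D^*$ are in bijection with the extreme rays of $D$. $\square$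

In the corank 2 test above, $D$ is spanned by $(1,-2,1,0)$ and $(0,1,-2,1)$.

A pointed cone of full dimension $m$ has at least $m$ extreme rays, exactly $1$ if $m=1$ and exactly $2$ if $m=2$. Hence
$$F_m\subseteq\{m,m+1,\dots\},\qquad F_1\subseteq\{1\},\qquad F_2\subseteq\{2\}.\tag{3}$$
So the tests of Section 1 could not have come out differently. Dimension says nothing more for $m=3$: there, a section of $D$ is a polygon, and polygons can have any number of vertices. Before looking for big polygons, we record the cheapest way to raise the corank.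

**Lemma 4.** Let $A$ have corank $m\ge 1$ and let $c$ be generic for $A$, with $\mathcal K_c$ having $N$ facets. Let $A'=A\oplus(1\ \ 1)$ (block diagonal) and $c'=(c,c_1,c_2)$, with $c_1-c_2$ outside the $\mathbf Q$-span $S$ of $\{c\cdot g:g\in L\}$. Then $A'$ has corank $m+1$ and finite fibers, $c'$ is generic, and $\mathcal K_{c'}$ has $N+1$ facets.

*Proof.* Such $c_1,c_2$ exist because $S$ is countable. The matrix $A'$ has $n+2$ columns and rank $d+1$. An element of $\ker A'\cap\mathbf Z^{n+2}$ is $(g,k,-k)$ with $g\in L$, $k\in\mathbf Z$, of cost $c\cdot g+k(c_1-c_2)$. If $k\ne0$, this is nonzero since $c_1-c_2\notin S$; if $k=0$ and $g\neq0$, it is $c\cdot g\ne0$. So $c'$ is generic. Fibers of $A'$ are products of a fiber of $A$ and a fiber of $(1\ \ 1)$, hence finite, and a point of such a product is optimal exactly when both components are. So the generators $u-v$ of the cone $D'$ of $(A',c')$ are exactly the pairs of a generator for $A$ and a generator for $(1\ \ 1)$. Both lists contain $0$ (take $u=v$), so $D'=D\times\mathbf R_{\ge0}\,\delta$ with $\delta=(1,-1)$ or $\delta=(-1,1)$.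 The extreme rays of this product of pointed cones are those of $D$ and the ray of $\delta$: there are $N+1$. Apply Proposition 3. $\square$

## 3. Primitive vectors and elements of the Gröbner basis

To compute $D$ we need a finite list of vectors that is sure to contain $\mathcal G_c$, whatever $c$ is.

**Definition.** Vectors $g',g''\in\mathbf Z^n$ are *sign-compatible* if $g'_ig''_i\ge0$ for all $i$. An element $g\in L\setminus\{0\}$ is *primitive* if it is not a sum $g'+g''$ of sign-compatible $g',g''\in L\setminus\{0\}$.

For example, $2g$ is never primitive for $g\in L\setminus\{0\}$. In the corank 2 test, $(1,-1,-1,1)=(1,-2,1,0)+(0,1,-2,1)$ is a sum of two elements of $L$, but they are not sign-compatible (second coordinates $-2$ and $1$); Lemma 6 will show that this vector is primitive.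

**Lemma 5.** $L$ has finitely many primitive elements. Every $g\in L\setminus\{0\}$ is a sum of primitive elements that are pairwise sign-compatible.

*Proof.* If $g',g\in L\setminus\{0\}$ are different and $(g'^+,g'^-)\le(g^+,g^-)$ coordinatewise, then $g=g'+(g-g')$ is a sign-compatible sum of nonzero elements. So for primitive $g$ the pair $(g^+,g^-)\in\mathbf N^{2n}$ is minimal among the pairs coming from $L\setminus\{0\}$. By the Gordan–Dickson lemma there are finitely many minimal pairs. For the second claim use induction on the $\ell_1$-norm: if $g$ is not primitive, $g=g'+g''$ sign-compatibly, then $\|g\|_1=\|g'\|_1+\|g''\|_1$, both parts have smaller norm, and their decompositions together decompose $g$. Each summand has, in every coordinate, the sign of $g_i$ or the value $0$. $\square$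

**Lemma 6.** Let $g=u-v\in\mathcal G_c$ with leading monomial $x^u$. Then $u=g^+$, $v=g^-$, and $g$ is primitive.

*Proof.* By (2), $x^u$ is a minimal generator of $in_c(I_A)$. If $x_i$ divided both $x^u$ and $x^v$, then (with $\mathrm e_i$ the $i$-th unit vector of $\mathbf Z^n$) $x^{u-\mathrm e_i}-x^{v-\mathrm e_i}\in I_A$ would have leading monomial $x^{u-\mathrm e_i}$, which properly divides $x^u$: a contradiction. So $u$ and $v$ have disjoint supports, that is, $u=g^+$ and $v=g^-$. Suppose $g=g'+g''$ sign-compatibly with $g',g''\in L\setminus\{0\}$. Since $c\cdot g>0$, we may assume $c\cdot g'>0$. Then $x^{g'^+}$ is the leading monomial of $x^{g'^+}-x^{g'^-}\in I_A$, and it divides $x^{g^+}$ because $g^+=g'^++g''^+$. By minimality $g'^+=g^+$, so $g''^+=0$ and $0\ne-g''\in L\cap\mathbf N^n=\{0\}$, a contradiction. $\square$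

## 4. A planar lattice with large Gröbner bases

Since $D=\operatorname{cone}(\mathcal G_c)$, a sensible first plan for proving the Conjecture is to bound the number of elements of $\mathcal G_c$ in terms of the corank. This plan stops already in corank 2, and the example that stops it is the raw material for the counterexample.

We build matrices from their kernels. Let $B:\mathbf Z^m\to\mathbf Z^n$ be given by $n$ integral linear forms, its *components*. Suppose $B$ is injective and $L=B\mathbf Z^m$ is *saturated*: if $z\in\mathbf R^m$ and $Bz\in\mathbf Z^n$, then $z\in\mathbf Z^m$. Then $\mathbf Z^n/L$ is torsion-free, hence free of rank $n-m$. Let $A$ be a matrix of the quotient map $\mathbf Z^n\to\mathbf Z^n/L\cong\mathbf Z^{n-m}$. It has rank $n-m$, corank $m$, and $\ker A\cap\mathbf Z^n=L$. For instance $B:\mathbf{Z}\to\mathbf{Z}^2$, $t\mapsto(t,-t)$, is saturated and gives $A=(1\ \ 1)$, while $t\mapsto(2t,-2t)$ is not saturated. We index the coordinates of $\mathbf Z^n$ by the forms $\beta$, so that $(Bz)_\beta=\beta(z)$, and we call $z$ primitive if $Bz$ is.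

Fix $r\ge1$. On the plane with coordinates $(x,y)$ take the $2r+3$ forms
$$jx-y\ \ (1\le j\le r+1),\qquad y-jx\ \ (0\le j\le r),\qquad -x.\tag{4}$$
Let $B_0:\mathbf Z^2\to\mathbf Z^{2r+3}$ be the map with these components. It is injective and saturated, since $-x$ recovers $x$ and $x-y$ recovers $y$. Fibers are finite: if all forms are $\ge0$ at a real point $(x,y)$, then $x=y$ (forms $x-y$ and $y-x$), $y\ge0$ (form $y-0\cdot x$), $x\le0$, so $x=y=0$. Put
$$h_i=(1,i)\ \ (0\le i\le r+1),\qquad e_1=h_0=(1,0),\qquad e_2=(0,1),\qquad H=\{h_0,\dots,h_{r+1},e_2\}.$$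

**Lemma 7.** Every point of $\mathbf Z^2$ is a nonnegative integer combination of two elements of $\pm H$ on which each form of (4) takes weakly equal signs. Consequently, every primitive element of $\mathbf Z^2$ lies in $\pm H$.

*Proof.* In counterclockwise order the rays through
$$(1,0),(1,1),\dots,(1,r+1),(0,1),(-1,0),(-1,-1),\dots,(-1,-r-1),(0,-1)$$
cut the plane into cones spanned by consecutive vectors. Consecutive vectors have determinant $1$, for example $\det\big((1,i),(1,i+1)\big)=1$, $\det\big((1,r+1),(0,1)\big)=1$, $\det\big((0,1),(-1,0)\big)=1$; the other pairs are negatives of these. So each pair is a lattice basis, and every lattice point in a cone is a nonnegative integer combination of its two generators. Here are the values of the forms on the pairs.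

- On $(1,i),(1,i+1)$ with $0\le i\le r$: $jx-y$ takes $j-i,\ j-i-1$; $y-jx$ takes $i-j,\ i+1-j$; $-x$ takes $-1,-1$. Consecutive integers never have strictly opposite signs.
- On $(1,r+1),(0,1)$: $jx-y$ takes $j-r-1\le0,\ -1$; $y-jx$ takes $r+1-j>0,\ 1$; $-x$ takes $-1,\ 0$.
- On $(0,1),(-1,0)$: $jx-y$ takes $-1,-j$ with $j\ge1$; $y-jx$ takes $1,\ j$ with $j\ge0$; $-x$ takes $0,\ 1$.

The remaining pairs are negatives of these, with all signs reversed. This proves the first claim. If $z=\alpha w+\alpha'w'$ is such a combination and $\alpha+\alpha'\ge2$, then splitting off one generator writes $B_0z$ as a sign-compatible sum of two nonzero elements, so $z$ is not primitive. Hence a primitive $z$ has $\alpha+\alpha'=1$ and lies in $\pm H$. $\square$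

Now take the cost $\gamma_0(x,y)=\varepsilon_1x+\varepsilon_2y$ with $\varepsilon_1,\varepsilon_2>0$ linearly independent over $\mathbf Q$. (A cost vector matters only through its values on $L$, and every functional on $L_{\mathbf R}$ comes from some vector of $\mathbf R^n$.) It is generic and positive on $H$. We claim that $\mathcal G_c$ has at least $r+1$ elements. First, if $u\in\mathbf N^{2r+3}$ is not optimal, then $u+B_0y\ge0$ for some $y$ with $\gamma_0(y)<0$; in a sign-compatible decomposition of $B_0y$ into primitives some summand $B_0y'$ has negative cost, so $y'=-h$ with $h\in H$ by Lemma 7, and still $u-B_0h\ge0$, since each coordinate of $-B_0h$ lies between $0$ and that of $B_0y$. So $u$ is not optimal exactly when $u\ge (B_0h)^+$ for some $h\in H$. Next, let $0\le i\le r$ and compare $(B_0h_i)^+$ with the other $(B_0h)^+$: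

- for $h=h_l$ with $l<i$, the form $ix-y$ is $i-l>0$ on $h_l$ and $0$ on $h_i$;
- for $h=h_l$ with $l>i$, the form $y-ix$ is $l-i>0$ on $h_l$ and $0$ on $h_i$;
- for $h=e_2$, the form $y-ix$ is $1$ on $e_2$ and $0$ on $h_i$.

So $(B_0h)^+\not\le(B_0h_i)^+$ for all $h\in H\setminus\{h_i\}$. Hence $u=(B_0h_i)^+$ is not optimal, but every $u'\le u$ with $u'\ne u$ is, so $x^u$ is a minimal generator of $in_c(I_A)$. The $r+1$ monomials obtained for $i=0,\dots,r$ are distinct, which proves the claim.

So the size of $\mathcal G_c$ is unbounded in corank 2, although $D$ has only two extreme rays. The plan fails because nearly all elements of $\mathcal G_c$ can lie inside the cone spanned by the others.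

What does this give in corank 3? Lemma 4 says: add a coordinate $t$ and the two forms $t,-t$. The new cone $D$ has exactly three rays, two in the plane $t=0$ and one along the $t$-axis. All forms (4) still vanish on the $t$-axis. At height $t=1$ the zero lines of the forms (4), many lines with slopes $0,1,\dots,r+1$ and one vertical line, all pass through one point, and this point carries the one new ray. The idea is to move these lines apart: make the forms $(i+1)x-y$ and $y-ix$, with consecutive slopes $i+1$ and $i$, vanish at height $1$ at a point $p_i$ of their own. We want each $p_i$ to carry an extreme ray.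

## 5. Tilting the forms over a convex chain of points

**The points.** For $0\le i\le r$ put
$$x_i=i,\qquad y_i=\frac{(r-i)(r-i+1)}2,\qquad z_i=(x_i,y_i,1)\in\mathbf Z^3 .$$
The $x_i$ are strictly increasing integers. Since $y_i-y_{i+1}=\frac{r-i}2\big((r-i+1)-(r-i-1)\big)=r-i$ for $0\le i<r$, the $y_i$ are strictly decreasing integers. We view the plane of Section 4 as $\{t=0\}\subset\mathbf Z^3$, so $h_i=(1,i,0)$, $e_1=h_0=(1,0,0)$, $e_2=(0,1,0)$.

**The forms.** Put $a_j=j\,x_{j-1}-y_{j-1}$ for $1\le j\le r+1$ and $b_j=y_j-j\,x_j$ for $0\le j\le r$. On $z=(x,y,t)\in\mathbf Z^3$ take the $n=2r+5$ forms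
$$\rho_j(z)=jx-y-a_jt\ (1\le j\le r+1),\qquad \theta_j(z)=y-jx-b_jt\ (0\le j\le r),$$
$$\kappa(z)=-x,\qquad \tau(z)=t,\qquad\tau'(z)=-t .$$
The constants are chosen so that
$$\rho_{i+1}(z_i)=0,\qquad\theta_i(z_i)=0\qquad(0\le i\le r).\tag{5}$$
Let $B:\mathbf Z^3\to\mathbf Z^n$ have these components, and $L=B\mathbf Z^3$.

**Step 1: $L$ is a saturated lattice of rank 3.** Let $z\in\mathbf R^3$ with $Bz\in\mathbf Z^n$. Then $\tau$ gives $t\in\mathbf Z$, $\kappa$ gives $x\in\mathbf Z$, and $\rho_1$ gives $y\in\mathbf Z$. The same argument with $0$ in place of $\mathbf Z$ shows that $B$ is injective. By Section 4 we get an integral matrix $A$ with $n=2r+5$ columns, rank $d=n-3=2r+2$, corank $3$ and $\ker A\cap\mathbf Z^n=L$.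

**Step 2: fibers are finite.** Let $z\in\mathbf R^3$ with $Bz\ge0$. Then $t=0$ by $\tau,\tau'$; next $x=y$ by $\rho_1$ and $\theta_1$; $y\ge0$ by $\theta_0$; and $x\le0$ by $\kappa$. So $z=0$.

**Step 3: primitive vectors at level 0.** If $z$ is primitive and $t(z)=0$, then
$$z\in H\cup(-H).\tag{6}$$
Indeed, on $\{t=0\}$ the forms $\rho_j,\theta_j,\kappa$ are the forms (4), while $\tau,\tau'$ vanish. So Lemma 7 applies, and its splitting argument takes place inside $\{t=0\}$.

**Step 4: the cost.** For $\varepsilon_1,\varepsilon_2>0$ let
$$\gamma(z)=\varepsilon_1x+\varepsilon_2y+t .$$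
By Lemma 5 there are finitely many primitive $z$. Choose $\varepsilon_1,\varepsilon_2$ so small that
$$\gamma(z)\text{ has the sign of }t(z)\text{ for every primitive }z\text{ with }t(z)\ne0,\tag{7}$$
and such that $1,\varepsilon_1,\varepsilon_2$ are linearly independent over $\mathbf Q$. Since $B$ is injective, $B^T:\mathbf R^n\to\mathbf R^3$ is surjective, so there is $c\in\mathbf R^n$ with $c\cdot Bz=\gamma(z)$ for all $z$. By the linear independence $\gamma(z)\ne0$ for $z\in\mathbf Z^3\setminus\{0\}$, so $c$ is generic. Note that $\gamma>0$ on $H$.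

From now on we identify $L$ with $\mathbf Z^3$ through $B$, and $D$ with a cone in $\mathbf R^3$. Let
$$C=\operatorname{cone}(e_1,e_2,z_0,\dots,z_r).$$
We shall prove $D=C$ and then count the extreme rays of $C$.

**The case $r=1$.** Here $z_0=(0,1,1)$, $z_1=(1,0,1)$, $a_1=-1$, $a_2=2$, $b_0=1$, $b_1=-1$, and the seven forms are
$$\rho_1=x-y+t,\quad \rho_2=2x-y-2t,\quad \theta_0=y-t,\quad \theta_1=y-x+t,\quad \kappa=-x,\quad \tau=t,\quad \tau'=-t .$$
Four relations between them are $\tau+\tau'=0$, $\rho_1+\theta_1-2\tau=0$, $\rho_2+\theta_0+2\kappa+3\tau=0$, $\rho_1+\theta_0+\kappa=0$. In the order of columns $\rho_1,\rho_2,\theta_0,\theta_1,\kappa,\tau,\tau'$ they are the rows of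
$$A=\begin{pmatrix}0&0&0&0&0&1&1\\1&0&0&1&0&-2&0\\0&1&1&0&2&3&0\\1&0&1&0&1&0&0\end{pmatrix}.$$
The rows are independent: $\tau'$, $\theta_1$, $\rho_2$ occur only in rows $1,2,3$ respectively, and row $4$ is not zero. So $\ker A$ has dimension $3$, equals $B\mathbf R^3$, and $\ker A\cap\mathbf Z^7=L$ by Step 1. We have
$$Be_1=(1,2,0,-1,-1,0,0),\quad Be_2=(-1,-1,1,1,0,0,0),$$
$$Bz_0=(0,-3,0,2,0,1,-1),\quad Bz_1=(2,0,-1,0,-1,1,-1).$$
The claim $D=C$ says that $\mathcal K_c$ is cut out by these four vectors. They satisfy $e_1+z_0=(1,1,1)=e_2+z_1$, so $C$ is a cone over a quadrilateral: already four facets in corank 3.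

## 6. A test for optimality with $r+3$ checks

To decide which $z$ lie in $D$ we need to know when $(Bz)^-$ is optimal. A priori one must compare with all points of a fiber. The cost was chosen so that only the level-0 vectors in $H$ matter.

**Lemma 8.** Let $z\in\mathbf Z^3$ with $t(z)\ge0$ and let $v=(Bz)^-$. Then $v$ is optimal if and only if for every $h\in H$ there is a form $\beta$ among the $2r+5$ forms with
$$\beta(h)>0\quad\text{and}\quad\beta(z+h)>0.\tag{8}$$

We say that such a $\beta$ *blocks* $h$ at $z$.

**Step 1: blocking means that $h$ cannot be subtracted.** We have $v_\beta=\max(0,-\beta(z))$. So $v-Bh\not\ge0$ if and only if some $\beta$ satisfies $\beta(h)>\max(0,-\beta(z))$, which is (8). Hence the condition of the lemma says: $v-Bh\not\ge0$ for all $h\in H$.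

**Step 2: if $h$ can be subtracted, $v$ is not optimal.** If $v-Bh\ge0$ for some $h\in H$, then $v-Bh$ lies in the fiber of $v$ and is cheaper by $\gamma(h)>0$.

**Step 3: if $v$ is not optimal, some $h$ can be subtracted.** Let $v+By\ge0$ with $\gamma(y)<0$. Decompose $By$ into pairwise sign-compatible primitives (Lemma 5). Some summand $By'$ has $\gamma(y')<0$. By sign-compatibility, for every form,
$$\beta(y')\ge\min(0,\beta(y))\ge-v_\beta ,$$
so $v+By'\ge0$. Now look at the coordinate $\tau$: since $t(z)\ge0$, we have $v_\tau=\max(0,-t(z))=0$, so $t(y')\ge0$. If $t(y')>0$, then $\gamma(y')>0$ by (7), a contradiction. So $t(y')=0$. By (6), $y'\in\pm H$, and $\gamma(y')<0$ gives $y'=-h$ with $h\in H$. Thus $v-Bh\ge0$. $\square$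

As an illustration take $r=1$ and $z=(0,0,1)$. Then $(Bz)^-=(0,2,1,0,0,0,1)$ and $Bh_1=B(1,1,0)=(0,1,1,0,-1,0,0)$, so $(Bz)^--Bh_1=(0,1,0,0,1,0,1)\ge0$: nothing blocks $h_1$, and $(Bz)^-$ is not optimal. This agrees with $D=C$, because $x+y-t$ is nonnegative on the generators of $C$ and equals $-1$ at $(0,0,1)$.

For later use we list who can block whom. On $h_l$ the forms take the values
$$\rho_j(h_l)=j-l,\qquad\theta_j(h_l)=l-j,\qquad\kappa(h_l)=-1,\qquad\tau(h_l)=\tau'(h_l)=0,\tag{9}$$
so only $\rho_j$ with $j>l$ and $\theta_j$ with $j<l$ can block $h_l$. Also $\rho_j(e_2)=-1$ and $\theta_j(e_2)=1$.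

## 7. The points $z_0,\dots,z_r,e_1,e_2$ lie in $D$

The aim of this section is $C\subseteq D$. If $t(z)\ge0$ and $v=(Bz)^-$ is optimal, then $(Bz)^+=v+Bz$ lies in the fiber of $v$, so $z\in D$ by the definition of $D$. Hence it is enough to block every $h\in H$ at each of the generators of $C$.

**Step 1: $z=z_i$.** Both $\rho_{i+1}$ and $\theta_i$ vanish at $z_i$ by (5), so each of them blocks every $h$ on which it is positive. By (9), $\rho_{i+1}(h_l)=i+1-l>0$ for $l\le i$, and $\theta_i(h_l)=l-i>0$ for $l\ge i+1$. Finally $\theta_i(e_2)=1$. So the two forms with consecutive slopes share out all of $H$; this is why they were paired.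

**Step 2: $z=e_1$.** For $h_l$ with $l\le r$ use $\rho_{r+1}$: $\rho_{r+1}(h_l)=r+1-l>0$ and $\rho_{r+1}(e_1)=r+1$. For $h_{r+1}$ and $e_2$ use $\theta_0$: it is $r+1$ and $1$ on them, and $\theta_0(e_1)=0$.

**Step 3: $z=e_2$.** For $h_l$ with $l\ge1$ and for $e_2$ use $\theta_0$: it is $l$ and $1$ on them, and $\theta_0(e_2)=1$. For $h_0=e_1$ use $\rho_2$, which exists because $r\ge1$: $\rho_2(e_1)=2>0$ and $\rho_2(e_2+e_1)=1>0$.

Hence $C\subseteq D$.

## 8. Every element of the Gröbner basis lies in $C$

The aim is $D\subseteq C$. Since $D=\operatorname{cone}(\mathcal G_c)$, we take $Bz\in\mathcal G_c$, $z=(x,y,\ell)$, and show $z\in C$.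

**Step 1: reduction to $\ell\ge1$.** By Lemma 6, $Bz$ is primitive and $v=(Bz)^-$ is optimal; also $\gamma(z)>0$. By (7), $\ell\ge0$. If $\ell=0$, then $z\in\pm H$ by (6), and $\gamma(z)>0$ gives $z\in H\subset C$, as $h_i=e_1+ie_2$. So let $\ell\ge1$.

**Step 2: what optimality says.** Apply Lemma 8 to $h_i$ for $0\le i\le r+1$. By (9) the forms positive on $h_i$ are $\rho_j$ with $j>i$ and $\theta_j$ with $j<i$. All values are integers, so "$>0$" is "$\ge1$". Hence for each $i\in\{0,\dots,r+1\}$ at least one of the following holds:

- $R(i)$: there is $j\in[i+1,r+1]$ with $jx-y-\ell a_j+(j-i)\ge1$;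
- $T(i)$: there is $j\in[0,i-1]$ with $y-jx-\ell b_j+(i-j)\ge1$.

**Step 3: a switch from $R$ to $T$.** For $i=0$ the range of $j$ in $T(0)$ is empty, so $R(0)$ holds. For $i=r+1$ the range in $R(r+1)$ is empty, so $R(r+1)$ fails. Let $i\le r$ be maximal such that $R(i)$ holds. Then $R(i+1)$ fails, so $T(i+1)$ holds. Write the index provided by $R(i)$ as $j=s+1$, and call the index provided by $T(i+1)$ $q$. Then
$$0\le q\le i\le s\le r .$$

**Step 4: coordinates centered at $\ell z_s$.** Put $X=x-\ell x_s$, $Y=y-\ell y_s$, so that $z=\ell z_s+Xe_1+Ye_2$. We want $X,Y\ge0$. Insert $a_{s+1}=(s+1)x_s-y_s$ in $R(i)$: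
$$(s+1)x-y-\ell\big((s+1)x_s-y_s\big)+(s+1-i)\ge1,\quad\text{that is,}\quad (s+1)X-Y\ge i-s.\tag{10}$$
Insert $b_q=y_q-qx_q$ in $T(i+1)$:
$$y-qx-\ell y_q+\ell qx_q\ \ge\ 1-(i+1-q)=q-i .$$
Since
$$Y-qX=y-qx-\ell y_s+\ell qx_s=\big(y-qx-\ell y_q+\ell qx_q\big)+\ell(y_q-y_s)+\ell q(x_s-x_q),$$
this becomes
$$Y-qX\ \ge\ \ell M+q-i,\qquad M=(y_q-y_s)+q(x_s-x_q).\tag{11}$$

**Step 5: $M\ge s-q$.** Since $q\le s$ and the $y$'s are strictly decreasing integers, $y_q-y_s\ge s-q$. Since the $x$'s are increasing, $q(x_s-x_q)\ge0$. As $\ell\ge1$ and $s-q\ge0$, also $\ell M\ge s-q$.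

**Step 6: $X\ge0$ and $Y\ge0$.** Adding (10) and (11),
$$(s+1-q)X\ \ge\ \ell M-(s-q)\ \ge\ 0 ,$$
and $s+1-q\ge1$, so $X\ge0$. Then by (11)
$$Y\ \ge\ qX+\ell M+q-i\ \ge\ (s-q)+q-i=s-i\ \ge\ 0 .$$
So $z=\ell z_s+Xe_1+Ye_2\in C$. Hence $\mathcal G_c\subset C$, $D\subseteq C$, and with Section 7
$$D=C=\operatorname{cone}(e_1,e_2,z_0,\dots,z_r).\tag{12}$$

**Remark.** The explicit values of $x_i,y_i$ were not used in the proof of (12). In Section 5 we used that they are integers, in Section 7 only (5), which holds by the choice of $a_j,b_j$, and in Step 5 that $x_0<\dots<x_r$ and $y_0>\dots>y_r$. So for every such chain of lattice points the same construction gives $D=\operatorname{cone}(e_1,e_2,(x_0,y_0,1),\dots,(x_r,y_r,1))$. The special values enter only now, to make all generators extreme.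

## 9. The $r+3$ extreme rays of $C$

We show that each of the $r+3$ generators of $C$ spans an extreme ray, and that these rays are distinct. For this it is enough to give, for each generator, a linear functional that is zero on it and positive on all the others: the functional is then nonnegative on $C$, and the face where it vanishes is the ray of that generator.

**Step 1: the generator $z_i$.** The points $(x_k,y_k)$ form a convex chain: the step from $k$ to $k+1$ has slope $-(r-k)$, which increases with $k$. So a line of slope between those of the two steps next to $(x_i,y_i)$ supports the chain there. Concretely, let $\lambda=r-i+\frac12>0$ and $\phi(k)=\lambda x_k+y_k$, and take the functional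
$$(x,y,t)\mapsto\lambda x+y-\phi(i)\,t .$$
It equals $\lambda>0$ on $e_1$, $1$ on $e_2$, and $\phi(k)-\phi(i)$ on $z_k$. Now
$$\phi(k+1)-\phi(k)=\lambda-(r-k)=k-i+\tfrac12$$
is negative for $k<i$ and positive for $k\ge i$. So $\phi$ has its strict minimum at $k=i$, and the functional is zero on $z_i$ and positive on $z_k$ for $k\ne i$.

**Step 2: the generator $e_1$.** Take $(x,y,t)\mapsto y+t$: it is $0$ on $e_1$, $1$ on $e_2$, and $y_k+1>0$ on $z_k$.

**Step 3: the generator $e_2$.** Take $(x,y,t)\mapsto x+t$: it is $0$ on $e_2$, $1$ on $e_1$, and $x_k+1>0$ on $z_k$.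

*Proof of Theorem 1.* By Section 5 the matrix $A$ has $n=2r+5$ columns, rank $2r+2$, corank $3$ and finite fibers, and $c$ is generic. By (12) and Steps 1–3, $D$ has exactly $r+3=(n+1)/2$ extreme rays. By Proposition 3, $\mathcal K_c$ has exactly $r+3$ facets. Since $r\ge1$ is arbitrary while the corank is always $3$, no bound $f(3)$ exists. $\square$

Equivalently, the state polytopes of matrices of corank $3$, which are $3$-dimensional, have vertices of arbitrarily large valency.

## 10. All facet numbers in every corank

*Proof of Theorem 2.* The inclusions "$\subseteq$" are (3). It remains to realize the values.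

**Step 1: $m\in F_m$ for all $m\ge1$.** The matrix $(1\ \ 1)$ gives $1\in F_1$ (Section 1). By Lemma 4, $N\in F_m$ implies $N+1\in F_{m+1}$. So $m\in F_m$ by induction. With (3) this gives $F_1=\{1\}$ and $F_2=\{2\}$.

**Step 2: corank 3.** Step 1 gives $3\in F_3$, and Theorem 1 with $r=1,2,3,\dots$ gives $4,5,6,\dots\in F_3$. With (3), $F_3=\{3,4,5,\dots\}$.

**Step 3: corank $m\ge3$.** Apply Lemma 4 $m-3$ times to the matrices of Step 2: $F_m\supseteq\{N+m-3:N\ge3\}=\{m,m+1,m+2,\dots\}$. Equality holds by (3).

So the set $F_m$ is bounded for $m=1,2$ and unbounded for every $m\ge3$. $\square$
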